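\title{Cellular indecomposable operators of every negative Fredholm index}

\begin{abstract}
A bounded operator on a Hilbert space has the cellular indecomposable property if any two of its nontrivial closed invariant subspaces have a nonzero intersection. The Fredholm index of such an operator cannot be positive, and the values $0$ and $-1$ are easy to attain. We show that the index can be $-2$, and in fact any negative integer $-N$. The operator is multiplication by $w^N$ on a space of analytic functions on $N$ wide sectors and one thin petal, coupled only through a common asymptotic expansion of Gevrey type at the origin. The expansion determines the function on each sector but not on the petal. Every nonzero invariant subspace therefore contains a nonzero function supported on the petal, and there Beurling's theorem applies.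
\end{abstract}

\section{Invariant subspaces and the index}\label{sec:intro}

Let $H$ be a complex, separable, infinite-dimensional Hilbert space and $B(H)$ the algebra of bounded linear operators on $H$. A closed invariant subspace of $T\in B(H)$ is \emph{nontrivial} if it differs from $\{0\}$ and $H$. The operator $T$ has the \emph{cellular indecomposable property} (CIP) if $M_1\cap M_2\ne\{0\}$ for any two nontrivial closed invariant subspaces $M_1,M_2$. The property says that no two invariant pieces of $H$ are independent: it rules out a splitting $T=T_1\oplus T_2$, and it rules out two linearly independent eigenvectors. Since $T$ and $T-\lambda$ have the same invariant subspaces, (CIP) passes from $T$ to $T-\lambda$ for every $\lambda\in\mathbb C$.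

An operator $A$ is \emph{Fredholm} if its range is closed and $\ker A$ and $\ker A^*$ are finite-dimensional; its index is $\operatorname{ind}A=\dim\ker A-\dim\ker A^*$. Which integers occur as indices of Fredholm operators with (CIP)? The following restriction is known, and its proof is short.

\begin{proposition}\label{prop:nonpositive}
If $T$ has (CIP) and $T-\lambda$ is Fredholm, then $\operatorname{ind}(T-\lambda)\le0$.
\end{proposition}

\begin{proof}
Suppose $\operatorname{ind}(T-\lambda)>0$. The index is locally constant, so $\ker(T-\mu)\neq\{0\}$ for all $\mu$ near $\lambda$. Eigenvectors $x,y$ for two different eigenvalues give nontrivial invariant subspaces $\mathbb Cx$ and $\mathbb Cy$ with zero intersection.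
\end{proof}

The values $0$ and $-1$ are attained by the shift $M_\zeta$, multiplication by the variable on the Hardy space $H^2$ of the unit disc. By Beurling's theorem its nonzero invariant subspaces have the form $\theta H^2$ with $\theta$ inner, and $\theta_1\theta_2\in\theta_1H^2\cap\theta_2H^2$, so $M_\zeta$ has (CIP). It is injective with range of codimension one, so its index is $-1$, and $M_\zeta-2$ is invertible, of index $0$. The following question is posed in \cite{source}.

\medskip
\noindent\textbf{Problem.} \emph{Is there a Fredholm operator $T\in B(H)$ with (CIP) and $\operatorname{ind}T\le-2$?}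
\medskip

The first examples suggest that there is not. The operators $M_\zeta\oplus M_\zeta$ and $M_\zeta^2$ have index $-2$. The first splits by construction, and the second leaves invariant both the even and the odd functions. For a multiplication operator, index $-2$ comes from a symbol that takes each value of some region at two points. A polynomial in the operator cannot tell these two points apart, so a relation between the values of a function at the two points persists in the invariant subspace that the function generates, and two functions with incompatible relations should generate subspaces with zero intersection. This argument is correct over the region that is covered twice. It says nothing about other parts of the spectrum, and that is where we place the intersections.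

\begin{theorem}\label{thm:main}
For every integer $N\ge1$ there is an operator $T$ on a separable infinite-dimensional Hilbert space $H$ such that
\begin{enumerate}
\item[(a)] any two nonzero closed $T$-invariant subspaces have nonzero intersection, so $T$ has (CIP);
\item[(b)] $T-\frac12$ is Fredholm with $\operatorname{ind}(T-\frac12)=-N$, and $T-2$ is invertible.
\end{enumerate}
\end{theorem}

The operators $T-\frac12$ and $T-2$ have (CIP) and have indices $-N$ and $0$. The case $N=2$ answers the problem, and with Proposition~\ref{prop:nonpositive} we obtain the full list.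

\begin{corollary}\label{cor:indices}
The set of indices of Fredholm operators with (CIP) is exactly $\{0,-1,-2,\dots\}$.
\end{corollary}

The operator $T$ is multiplication by $w^N$ on a space $H$ of analytic functions on $N+1$ disjoint domains that touch at $0$. There are $N$ sectors, each mapped by $z=w^N$ onto the same half-disc; they produce the index $-N$. There is one thin petal, on which $w^N$ is injective. Three things are needed.
\begin{enumerate}
\item[(I)] A function in $H$ that vanishes on the petal vanishes everywhere.
\item[(II)] Every nonzero invariant subspace contains a nonzero function that vanishes on all sectors.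
\item[(III)] Any two nonzero invariant subspaces consisting of functions supported on the petal intersect.
\end{enumerate}
Requirements (I) and (II) pull in opposite directions: the petal must determine the sectors, while the sectors must not determine the petal. We obtain this one-way rigidity by requiring that each $f\in H$ have one asymptotic expansion $\sum a_kw^k$ at $0$, common to all pieces, with remainders of size $(n!)^{\delta}$. If $f$ vanishes on one piece, its expansion is zero, and on the sectors this forces decay like $\exp(-c|z|^{-3/2})$ in the variable $z=w^N$. Whether a nonzero analytic function can decay so fast depends on the opening of the domain. The function $\exp(-z^{-\sigma})$ decays on the closed sector of opening $\theta$ about the positive axis when $\sigma\theta<\pi$. On a sector of opening $\pi/2$ we may take $\sigma=7/4>3/2$, and this gives (II). On the half-disc, of opening $\pi$, decay of order $3/2>1$ forces the function to vanish, and this gives (I). The class is called \emph{quasianalytic} on a domain if the expansion determines the function there; ours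 is quasianalytic on the sectors and not on the petal.

\section{Standard facts}\label{sec:facts}

Let $\mathbb D$ be the unit disc, $\mathbb T$ the unit circle, $m$ normalized Lebesgue measure on $\mathbb T$, and $dA$ area measure.

\begin{enumerate}
\item[(F1)] \emph{Index.} The Fredholm operators form an open set on which the index is locally constant. A product of Fredholm operators is Fredholm, and $\operatorname{ind}AB=\operatorname{ind}A+\operatorname{ind}B$. If $A$ has closed range, $\dim\ker A^*$ is the codimension of the range.
\item[(F2)] \emph{Resolvents preserve invariant subspaces.} Let $G$ be a connected open subset of the resolvent set of $T$ that contains all $s$ of large modulus, and let $M$ be a closed $T$-invariant subspace. Then $(s-T)^{-1}M\subset M$ for $s\in G$. Indeed, for $x\in M$ and $y\perp M$ the function $s\mapsto\langle(s-T)^{-1}x,y\rangle$ is analytic on $G$ and vanishes for large $|s|$, because $(s-T)^{-1}x=\sum_ks^{-k-1}T^kx\in M$ when $|s|>\|T\|$.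
\item[(F3)] \emph{Bergman spaces.} If $f$ is analytic on the open disc $\Delta$ of center $w$ and radius $\rho$, the mean value property and the Cauchy--Schwarz inequality give $|f(w)|\le(\sqrt\pi\rho)^{-1}\|f\|_{L^2(\Delta)}$. Consequently the analytic functions in $L^2(\Omega,dA)$ form a Hilbert space with continuous point evaluations, for any domain $\Omega$.
\item[(F4)] \emph{The Hardy space.} $H^2$ is the Hilbert space of analytic $k$ on $\mathbb D$ with $\|k\|^2=\sup_{r<1}\int_{\mathbb T}|k(r\zeta)|^2dm<\infty$. Point evaluations are continuous. Radial limits exist almost everywhere, $\|k\|^2=\int_{\mathbb T}|k|^2dm$, and $\log|k|\in L^1(\mathbb T)$ if $k\ne0$. A bounded analytic $\theta$ is \emph{inner} if $|\theta|=1$ almost everywhere on $\mathbb T$. Beurling's theorem states that every nonzero closed subspace of $H^2$ invariant under $M_\zeta$ equals $\theta H^2$ for an inner $\theta$.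
\item[(F5)] \emph{Outer functions and the Smirnov class.} For real $u\in L^1(\mathbb T)$, the \emph{outer} function
$Q(\zeta)=\exp\int_{\mathbb T}\frac{\eta+\zeta}{\eta-\zeta}\,u(\eta)\,dm(\eta)$
has radial limits with $\log|Q|=u$ almost everywhere. The Smirnov class consists of the quotients $\varphi/\psi$ of bounded analytic functions with $\psi$ outer. It is an algebra containing $H^2$ and all outer functions. Smirnov's theorem states that a function in this class with boundary values in $L^2(\mathbb T)$ belongs to $H^2$.
\item[(F6)] \emph{Phragm\'en--Lindel\"of principle.} If $G$ is bounded and continuous on $\{\operatorname{Re}\xi\ge R\}$ and analytic in the interior, then $|G|$ is bounded on the half-plane by its supremum on the line $\operatorname{Re}\xi=R$.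
\end{enumerate}

\section{The space and the operator}\label{sec:space}

Fix $N\ge1$. The letter $C$ denotes finite constants that depend only on $N$ and may change from line to line.

\subsection*{Weights}
Put
\[
\delta=\frac{2}{3N},\qquad \tau=\frac1\delta=\frac{3N}2,\qquad m_n=(n!)^\delta,\qquad \Lambda(x)=\sum_{l\ge0}\frac{x^l}{m_l}\quad(x\ge0).
\]
Then $m_0=1$, the sequence $m_n$ is nondecreasing, and $m_km_l\le m_{k+l}$ because $k!\,l!\le(k+l)!$. The function $\Lambda$ measures the cost of dividing near the origin. With $y=x^\tau$ we have $x^l=y^{\delta l}$, so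
\[
\frac{x^l}{m_l}=2^{-\delta l}\Big(\frac{(2y)^l}{l!}\Big)^{\delta}\le2^{-\delta l}e^{2\delta y},
\]
and summing the geometric series gives
\begin{equation}\label{eq:Lambda}
\Lambda(x)\le Ce^{2\delta x^\tau}.
\end{equation}

\subsection*{Domains}
The sectors are
\[
\Omega_j=\Big\{0<|w|<1,\ \Big|\arg w-\frac{2\pi j}N\Big|<\frac{\pi}{2N}\Big\}\qquad(0\le j<N),
\]
and the petal is
\[
\Omega'=\chi(\mathbb D),\qquad\chi(\zeta)=e^{i\pi/N}\Big(\frac{1-\zeta}2\Big)^{1/(4N)},
\]
with the principal branch. The map $\chi$ is analytic on $\mathbb D$ and continuous on $\overline{\mathbb D}$, with $\chi(1)=0$. It is injective because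
\begin{equation}\label{eq:chi}
\chi^{4N}=\frac{1-\zeta}2 .
\end{equation}
The point $v=(1-\zeta)/2$ ranges over the disc $|v-\frac12|<\frac12$, where $0<|v|<1$ and $|\arg v|<\frac\pi2$. Hence $\Omega'\subset\{0<|w|<1,\ |\arg w-\frac\pi N|<\frac\pi{8N}\}$. The arguments of $\Omega'$ lie in $(\frac{7\pi}{8N},\frac{9\pi}{8N})$, inside the gap $[\frac{\pi}{2N},\frac{3\pi}{2N}]$ that follows $\Omega_0$, so the $N+1$ domains are disjoint. Let $U$ be their union; see Figure~\ref{fig:domains}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.5]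
\fill[gray!25] (0,0) -- (-45:1) arc (-45:45:1) -- cycle;
\fill[gray!25] (0,0) -- (135:1) arc (135:225:1) -- cycle;
\fill[gray!65] (0,0) -- plot[domain=-11.2:11.2,samples=60] ({90+\x}:{sqrt(sqrt(sqrt(cos(8*\x))))}) -- cycle;
\node at (0.62,0) {$\Omega_0$};
\node at (-0.62,0) {$\Omega_1$};
\node at (0,1.18) {$\Omega'$};
\draw[->] (1.3,0) -- (2.1,0) node[midway,above] {$z=w^2$};
\begin{scope}[shift={(4.4,0)}]
\fill[gray!25] (0,-1) arc (-90:90:1) -- cycle;
\fill[gray!65] (0,0) -- plot[domain=-22.4:22.4,samples=60] ({180+\x}:{sqrt(sqrt(cos(4*\x)))}) -- cycle;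
\draw[thick] (0,0) -- (135:2) arc (135:225:2) -- cycle;
\node at (0.5,0) {$D_+$};
\node at (-0.68,0) {$P$};
\node at (-1.5,0) {$\Gamma$};
\node at (-0.75,1.05) {$\gamma$};
\end{scope}
\end{tikzpicture}
\caption{The case $N=2$. Left: the sectors $\Omega_0,\Omega_1$ and the petal $\Omega'$ in the $w$-plane. Right: the map $z=w^2$ sends both sectors onto the half-disc $D_+$ and the petal injectively onto $P$. The contour $\gamma$, the boundary of the sector $\Gamma$ of radius $2$, surrounds $P$ and meets the closures of $D_+$ and $P$ only at $0$.}\label{fig:domains}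
\end{figure}

\subsection*{The space}
Let $\mathcal L$ be the space of analytic functions $f$ on $U$ with
\[
\|f\|_{\mathcal L}^2=\sum_{j=0}^{N-1}\int_{\Omega_j}|f|^2dA+\|f\circ\chi\|^2_{H^2}<\infty .
\]
It is the direct sum of $N$ Bergman spaces and a copy of $H^2$, hence a separable Hilbert space with continuous point evaluations. The Hardy norm on the petal is chosen so that Beurling's theorem will be available there. The constant $1$ lies in $\mathcal L$, and
\begin{equation}\label{eq:mult}
\|\varphi f\|_{\mathcal L}\le\sup_U|\varphi|\cdot\|f\|_{\mathcal L}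
\end{equation}
for bounded analytic $\varphi$ on $U$. In particular multiplication by $w$ is a contraction.

In $\mathcal L$ the pieces are independent. To couple them we record, along with a function, all the remainders of its expansion at $0$. Let $H$ be the set of sequences $r=(r_n)_{n\ge0}$ in $\mathcal L$ such that
\begin{equation}\label{eq:H}
r_n-wr_{n+1}=a_n\ \text{ is constant on }U\ \ (n\ge0),\qquad\|r\|_H^2=\sum_{n\ge0}m_n^{-2}\|r_n\|_{\mathcal L}^2<\infty .
\end{equation}
The constant $a_n$ is the same on all $N+1$ pieces. The maps $r\mapsto r_n-wr_{n+1}$ are continuous into $\mathcal L$ and the constants form a closed subspace, so $H$ is a closed subspace of a weighted direct sum of copies of $\mathcal L$, hence a separable Hilbert space. With $f=r_0$, iterating $r_n=a_n+wr_{n+1}$ gives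
\begin{equation}\label{eq:expansion}
f=\sum_{k<n}a_kw^k+w^nr_n\qquad(n\ge0).
\end{equation}

\begin{lemma}\label{lem:unique}
Let $r\in H$ and $f=r_0$. If $f=0$ on $\Omega_0$, then $a_k=0$ for all $k$, and $r_n=w^{-n}f$ on $U$ for all $n$.
\end{lemma}

\begin{proof}
If $a_k$ is the first nonzero coefficient, \eqref{eq:expansion} with $n=k+1$ gives $r_{k+1}=-a_k/w$ on $\Omega_0$. But $\int_{\Omega_0}|w|^{-2}dA=\frac\pi N\int_0^1d\rho/\rho=\infty$, which contradicts $r_{k+1}\in\mathcal L$. The formula for $r_n$ now follows from \eqref{eq:expansion}.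
\end{proof}

In particular $r_0=0$ implies $r=0$, so $r$ is determined by $f=r_0$. From now on we regard $H$ as a space of functions $f$ on $U$ and write $r_n=R_nf$, $a_n=a_n(f)$. To show that a function $g$ lies in $H$ we exhibit a sequence with $r_0=g$ that satisfies \eqref{eq:H}. The definition gives
\begin{equation}\label{eq:Rn}
\|R_nf\|_{\mathcal L}\le m_n\|f\|_H ,
\end{equation}
which is the Gevrey-type bound on the remainders. For $n=0$ it shows that point evaluations are continuous on $H$.

\subsection*{The operator}
For $f\in H$ the sequence $(wf,R_0f,R_1f,\dots)$ satisfies \eqref{eq:H}: the constants are $0,a_0,a_1,\dots$, and the squared norm is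
\[
\|wf\|_{\mathcal L}^2+\sum_{n\ge0}m_{n+1}^{-2}\|R_nf\|_{\mathcal L}^2\le2\|f\|_H^2,
\]
since $m_{n+1}\ge m_n$. So $Sf=wf$ defines a bounded operator on $H$. The sequence $(1,0,0,\dots)$ shows $1\in H$, hence $H$ contains all polynomials and is infinite-dimensional. Put
\[
T=S^N,\qquad H_0=\{f\in H:\ f=0\text{ on }\Omega_0\cup\dots\cup\Omega_{N-1}\}.
\]
Thus $T$ is multiplication by $w^N$, and $H_0$, the space of functions supported on the petal, is a closed $T$-invariant subspace.

\section{A contour around the petal}\label{sec:contour}

To pass from $f$ to a function supported on the petal without leaving an invariant subspace, we would like to apply a Riesz projection, integrating the resolvent over a contour that separates the image of the petal from the image of the sectors. These images touch at $0$, so the contour passes through the spectrum and the resolvent is unbounded on it. We damp it with a function that vanishes rapidly at $0$. This section collects the plane geometry.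

The map $w^N$ sends each $\Omega_j$ onto $D_+$, and, since $\chi^N=-v^{1/4}$, it sends $\Omega'$ onto $P$, where
\[
D_+=\{0<|z|<1,\ \operatorname{Re}z>0\},\qquad P=\{-v^{1/4}:|v-\tfrac12|<\tfrac12\}.
\]
Points $z\in P$ satisfy $0<|z|<1$ and $|\arg(-z)|<\frac\pi8$. Let $K$ be the closure of $D_+\cup P$. Let
\[
\Gamma=\{-y:\ 0<|y|<2,\ |\arg y|<\tfrac\pi4\},\qquad h(z)=\exp\big(-(-z)^{-7/4}\big),
\]
with the principal branch, and let $\gamma=\partial\Gamma$ be positively oriented. The function $h$ is analytic and zero-free on $\mathbb C\setminus[0,\infty)$, which contains $\overline\Gamma\setminus\{0\}$. On $\overline\Gamma\setminus\{0\}$ the argument of $(-z)^{-7/4}$ is at most $\frac74\cdot\frac\pi4=\frac{7\pi}{16}$ in modulus, so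
\begin{equation}\label{eq:h}
|h(z)|\le e^{-c_1|z|^{-7/4}},\qquad c_1=\cos\tfrac{7\pi}{16}>0 .
\end{equation}

\begin{lemma}\label{lem:geometry}
\begin{enumerate}
\item[(a)] $K\subset\overline{\mathbb D}$ is compact and $\mathbb C\setminus K$ is connected. If $s\notin K$ and $\mu^N=s$, then $\mu\notin\overline U$.
\item[(b)] There is $c_0>0$ such that $\operatorname{dist}(\mu,U)\ge c_0|\mu|$ whenever $s\in\gamma\setminus\{0\}$ and $\mu^N=s$. In particular $\gamma\setminus\{0\}\subset\mathbb C\setminus K$.
\item[(c)] For $w\in U$, the integral $\displaystyle\frac1{2\pi i}\int_\gamma\frac{h(s)}{s-w^N}\,ds$ equals $0$ if $w\in\Omega_j$ for some $j$, and equals $h(w^N)$ if $w\in\Omega'$.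
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $0<t<1$. Then $tD_+\subset D_+$, and $tP\subset P$ because $t\cdot(-v^{1/4})=-(t^4v)^{1/4}$ and $t^4v$ lies in the disc $|v-\frac12|<\frac12$ by convexity. Hence $tK\subset K$, and $0\in K$. If $s\notin K$, then $s\ne0$ and $rs\notin K$ for $r\ge1$, so a ray in $\mathbb C\setminus K$ joins $s$ to the connected set $\{|z|>1\}\subset\mathbb C\setminus K$. The last claim holds because $\mu\in\overline U$ implies $\mu^N\in K$ by continuity.

(b) If $|s|=2$, then $\operatorname{dist}(\mu,U)\ge2^{1/N}-1=(1-2^{-1/N})|\mu|$. Otherwise $s$ lies on one of the two segments of $\gamma$, and $N\arg\mu\equiv\frac{3\pi}4$ or $\frac{5\pi}4$ modulo $2\pi$. For $u\in U$, the number $N\arg u$ lies modulo $2\pi$ in $(-\frac\pi2,\frac\pi2)\cup(\frac{7\pi}8,\frac{9\pi}8)$. So $N\arg\mu-N\arg u$ is at distance at least $\frac\pi8$ from $2\pi\mathbb Z$, and therefore $\arg\mu-\arg u$ is at distance at least $\frac\pi{8N}$ from $2\pi\mathbb Z$. The distance from $\mu$ to the ray through $u$ is then at least $|\mu|\sin\frac\pi{8N}$. Take $c_0=\min(1-2^{-1/N},\sin\frac\pi{8N})$.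 If $s$ were in $K$, there would be $u_k\in U$ with $u_k^N\to s$, and a limit point of $(u_k)$ would be a root $\mu$ of $\mu^N=s$ with $\operatorname{dist}(\mu,U)=0$.

(c) Let $z=w^N$. If $w\in\Omega_j$, then $\operatorname{Re}z>0$, while $\overline\Gamma\subset\{\operatorname{Re}z\le0\}$, so $z\notin\overline\Gamma$. If $w\in\Omega'$, then $z\in P\subset\Gamma$. For $0<\varepsilon<|z|$ apply Cauchy's theorem or formula on $\Gamma\cap\{|s|>\varepsilon\}$, whose closure lies in the domain of analyticity of $h$. Since $|h|\le1$ on $\overline\Gamma\setminus\{0\}$, the arc $|s|=\varepsilon$ contributes at most $\varepsilon/(|z|-\varepsilon)$, which tends to $0$ with $\varepsilon$.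
\end{proof}

\section{Two subspaces of opposite parity}\label{sec:example}

Let $N=2$, so $\delta=\frac13$, $\tau=3$, $\Omega_1=-\Omega_0$, $\chi=iv^{1/8}$ and $T$ is multiplication by $w^2$. Write $[f]$ for the closed linear span of $f,Tf,T^2f,\dots$. The subspaces $[1]$ and $[w]$ are the analogues of the even and odd functions that destroy (CIP) for $M_\zeta^2$. We find a nonzero function in $[1]\cap[w]$.

\subsection*{The intersection is invisible on the sectors}
Convergence in $H$ implies pointwise convergence. An element $F$ of $[1]$ is a limit of polynomials in $w^2$, so $F(-w)=F(w)$ for $w\in\Omega_0$. An element of $[w]$ satisfies $F(-w)=-F(w)$ there. Hence $[1]\cap[w]\subset H_0$. If the petal were omitted from the construction, the intersection would be zero. Since $-\Omega'$ is not part of $U$, parity imposes nothing on the petal.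

\subsection*{Cutting off the sectors}
For $s\in\gamma\setminus\{0\}$ let $e_s(w)=1/(s-w^2)$. If $\mu^2=s$, Lemma~\ref{lem:geometry}(b) applied to $\mu$ and $-\mu$ gives $|s-w^2|\ge c_0^2|s|$ on $U$, so $\|e_s\|_{\mathcal L}\le C|s|^{-1}$ by \eqref{eq:mult}. The identity $e_s=s^{-1}+s^{-1}w^2e_s$ produces the remainders
\[
r_{2k}=s^{-k}e_s,\qquad r_{2k+1}=s^{-k-1}we_s,
\]
for which $r_{2k}-wr_{2k+1}=s^{-k-1}$ and $r_{2k+1}-wr_{2k+2}=0$. Since $|s|\le2$, we have $\|r_n\|_{\mathcal L}\le\sqrt2\,|s|^{-(n+1)/2}\|e_s\|_{\mathcal L}$ for all $n$. Bounding the $\ell^2$-norm by the $\ell^1$-norm and using \eqref{eq:Lambda},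
\[
\|e_s\|_H\le C|s|^{-3/2}\Lambda(|s|^{-1/2})\le C|s|^{-3/2}e^{\frac23|s|^{-3/2}} .
\]
The coefficients $s^{-k-1}$ grow geometrically, and the weights $m_n$ absorb this growth at the price $\Lambda$. By \eqref{eq:h} and $\frac74>\frac32$, the product $h(s)e_s$ tends to $0$ in $H$ as $s\to0$ on $\gamma$. Proposition~\ref{prop:resolvent} below shows that $s-T$ is invertible for $s\notin K$. Then $e_s=(s-T)^{-1}1$ depends continuously on $s$ and lies in $[1]$ by (F2), and so
\[
G=\frac1{2\pi i}\int_\gamma h(s)e_s\,ds\in[1].
\]
By Lemma~\ref{lem:geometry}(c), $G=0$ on the sectors and $G=h(w^2)\ne0$ on the petal. Since $ST^k1=T^kw$ and $S$ is bounded, $S[1]\subset[w]$, so $wG\in[w]$.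

\subsection*{On the petal, $w$ is a limit of even polynomials}
By Lemma~\ref{lem:unique}, $R_nG=w^{-n}G$. If $\varphi$ is bounded and analytic on $\Omega'$, the sequence $(\varphi w^{-n}G)_n$ satisfies \eqref{eq:H} with all constants zero, and \eqref{eq:mult} gives $\|\varphi G\|_H\le\sup_{\Omega'}|\varphi|\cdot\|G\|_H$. Since $\chi$ is continuous on $\overline{\mathbb D}$ and analytic in $\mathbb D$, there are polynomials $q_k\to\chi$ uniformly on $\mathbb D$. By \eqref{eq:chi}, the point $w=\chi(\zeta)$ has $\zeta=1-2w^8$, so $q_k(1-2w^8)\to w$ uniformly on $\Omega'$. Therefore $q_k(1-2T^4)G\to wG$ in $H$, and $wG\in[G]\subset[1]$. We conclude that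
\[
0\ne wG\in[1]\cap[w].
\]

For general invariant subspaces three things change. The remainders of $(s-T)^{-1}f$ are not explicit, so we need a division lemma (Section~\ref{sec:division}). The cut function equals $h(w^N)f$ on the petal, so we must know that $f$ does not vanish there (Section~\ref{sec:quasi}). Two subspaces of $H_0$ need not be related by a bounded multiplier, and Beurling's theorem replaces the approximation (Section~\ref{sec:petal}). We return to arbitrary $N$.

\section{Division, index and resolvent}\label{sec:division}

Both the index and the resolvent require dividing $f\in H$ by $w-\nu$. Membership of the quotient $g$ in $\mathcal L$ is easy to check; the point is to produce its remainders. If $g$ were known to lie in $H$, then $R_n(wg)=R_{n-1}g$ would turn $f=wg-\nu g$ into $R_nf=R_{n-1}g-\nu R_ng$ for $n\ge1$. For $\nu\ne0$ this recursion can be solved for $R_ng$, and we take it as a definition.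

\begin{lemma}\label{lem:division}
Let $\nu\ne0$, $f\in H$, $g\in\mathcal L$ and $(w-\nu)g=f$ on $U$. Then $g\in H$ and
\[
\|g\|_H\le\Lambda(1/|\nu|)\big(\|g\|_{\mathcal L}+|\nu|^{-1}\|f\|_H\big).
\]
\end{lemma}

\begin{proof}
Let $a_k=a_k(f)$. Define $\rho_0=g$ and $\rho_n=\nu^{-1}(\rho_{n-1}-R_nf)\in\mathcal L$ for $n\ge1$, and put $b_n=\rho_n-w\rho_{n+1}$. Using $R_nf-wR_{n+1}f=a_n$,
\begin{align*}
\nu b_0&=\nu g-w(g-R_1f)=-f+wR_1f=-a_0,\\
\nu b_n&=(\rho_{n-1}-R_nf)-w(\rho_n-R_{n+1}f)=b_{n-1}-a_n\qquad(n\ge1).
\end{align*}
By induction every $b_n$ is constant on $U$. Solving the recursion gives $\rho_n=\nu^{-n}g-\sum_{k=1}^n\nu^{-(n-k+1)}R_kf$, and $m_n^{-1}\le m_k^{-1}m_{n-k}^{-1}$ yields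
\[
\frac{\|\rho_n\|_{\mathcal L}}{m_n}\le\frac{|\nu|^{-n}}{m_n}\|g\|_{\mathcal L}+|\nu|^{-1}\sum_{k=1}^n\frac{|\nu|^{-(n-k)}}{m_{n-k}}\cdot\frac{\|R_kf\|_{\mathcal L}}{m_k}.
\]
Take $\ell^2$-norms in $n$. The sequence $(|\nu|^{-l}/m_l)_l$ has $\ell^1$-norm $\Lambda(1/|\nu|)$, which dominates its $\ell^2$-norm; this bounds the first term. The sum is a convolution of this sequence with one of $\ell^2$-norm at most $\|f\|_H$, and Young's inequality $\|\alpha*\beta\|_2\le\|\alpha\|_1\|\beta\|_2$ bounds the second term by $|\nu|^{-1}\Lambda(1/|\nu|)\|f\|_H$.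
\end{proof}

\begin{proposition}\label{prop:index}
For $\nu\in\Omega_j$ the operator $S-\nu$ is Fredholm of index $-1$. The operator $T-\frac12$ is Fredholm of index $-N$.
\end{proposition}

\begin{proof}
If $(w-\nu)f=0$, then $f=0$ on $U\setminus\{\nu\}$ and hence on $U$, so $S-\nu$ is injective. Its range lies in $E=\{f\in H:f(\nu)=0\}$. Conversely, let $f\in E$ and $g=f/(w-\nu)$, which is analytic on $U$. On a small closed disc about $\nu$ contained in $\Omega_j$ the function $g$ is bounded, and on the rest of $U$, which includes $\Omega'$, the function $1/(w-\nu)$ is bounded. Hence $g\in\mathcal L$, and $g\in H$ by Lemma~\ref{lem:division}. So the range is $E$, the kernel of a continuous functional that is nonzero since $1\in H$. Thus the range is closed of codimension one, and the index is $-1$.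

The roots of $\nu^N=\frac12$ are $\nu_j=2^{-1/N}e^{2\pi ij/N}\in\Omega_j$, one in each sector, and $T-\frac12=\prod_{j=0}^{N-1}(S-\nu_j)$. By (F1) the index is $-N$.
\end{proof}

\begin{proposition}\label{prop:resolvent}
If $s\notin K$, then $s-T$ is invertible, its inverse is multiplication by $1/(s-w^N)$, and $(s-T)^{-1}M\subset M$ for every closed $T$-invariant subspace $M$. In particular $T-2$ is invertible. Moreover
\begin{equation}\label{eq:resolvent}
\|(s-T)^{-1}\|\le C|s|^{-1}e^{2\delta|s|^{-3/2}}\qquad(s\in\gamma\setminus\{0\}).
\end{equation}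
\end{proposition}

\begin{proof}
Let $\mu\notin\overline U$; then $\mu\ne0$. For $f\in H$ the function $g=f/(w-\mu)$ lies in $\mathcal L$ with $\|g\|_{\mathcal L}\le\|f\|_H/\operatorname{dist}(\mu,U)$, by \eqref{eq:mult} and \eqref{eq:Rn}. By Lemma~\ref{lem:division}, $g\in H$. So $S-\mu$, which is injective, is invertible, and
\begin{equation}\label{eq:Sres}
\|(S-\mu)^{-1}\|\le\Lambda(1/|\mu|)\big(\operatorname{dist}(\mu,U)^{-1}+|\mu|^{-1}\big).
\end{equation}
Let $s\notin K$ and let $\mu_1,\dots,\mu_N$ be the roots of $\mu^N=s$. They lie outside $\overline U$ by Lemma~\ref{lem:geometry}(a), so $s-T=-\prod_i(S-\mu_i)$ is invertible; solving $(s-w^N)g=f$ pointwise identifies the inverse. The set $\mathbb C\setminus K$ is connected and contains $\{|s|>1\}$, so (F2) gives the invariance of $M$.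

For the estimate, the polynomial $s-w^N$ has simple zeros $\mu_i$ with derivative $-N\mu_i^{N-1}=-Ns/\mu_i$, so
\[
\frac1{s-w^N}=\frac1{Ns}\sum_{i=1}^N\frac{\mu_i}{\mu_i-w},\qquad\text{that is,}\qquad(s-T)^{-1}=\frac1{Ns}\sum_{i=1}^N\mu_i(\mu_i-S)^{-1}.
\]
For $s\in\gamma\setminus\{0\}$, \eqref{eq:Sres} and Lemma~\ref{lem:geometry}(b) give $|\mu_i|\,\|(\mu_i-S)^{-1}\|\le(c_0^{-1}+1)\Lambda(|s|^{-1/N})$. Now \eqref{eq:resolvent} follows from \eqref{eq:Lambda}, since $\tau/N=\frac32$.
\end{proof}

\section{The petal determines the sectors}\label{sec:quasi}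

This is requirement (I). Information travels from the petal to a sector only through the coefficients $a_k$, so the proof has three steps: vanishing on the petal kills the coefficients, zero coefficients force fast decay on each sector, and the sector is too wide to allow that decay.

\begin{lemma}\label{lem:quasi}
If $f\in H$ and $f=0$ on $\Omega'$, then $f=0$.
\end{lemma}

\begin{proof}
\emph{Step 1: all $a_k$ vanish.} Suppose $a_k$ is the first nonzero coefficient and let $n=k+2N$. By \eqref{eq:expansion}, $R_nf=-w^{-2N}(a_k+a_{k+1}w+\dots+a_{n-1}w^{2N-1})$ on $\Omega'$. Since $\chi(\zeta)\to0$ as $\zeta\to1$, the boundary values at points $\zeta\in\mathbb T\setminus\{1\}$ near $1$ satisfy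
\[
|R_nf\circ\chi|\ge\frac{|a_k|}2|\chi|^{-2N}=\frac{|a_k|}2\Big|\frac{1-\zeta}2\Big|^{-1/2}.
\]
The square of the right side is not integrable near $1$, which contradicts $R_nf\circ\chi\in H^2$.

\emph{Step 2: decay on the sectors.} Now $R_nf=w^{-n}f$ on $U$, and \eqref{eq:Rn} gives $\|w^{-n}f\|_{L^2(\Omega_j)}\le m_n\|f\|_H$ for all $n$. To pass to pointwise bounds we shrink the sector slightly. Fix $j$ and let $\Sigma$ be the set of $w$ with $0<|w|<\frac12$ and $|\arg w-\frac{2\pi j}N|<\frac{2\pi}{5N}$. Let $\kappa=\sin\frac\pi{10N}$ and let $\Delta$ be the open disc of center $w\in\Sigma$ and radius $\kappa|w|$. The arguments of its points differ from $\arg w$ by less than $\frac\pi{10N}$, and $\frac{2\pi}{5N}+\frac\pi{10N}=\frac\pi{2N}$. Its points are nonzero and have modulus less than $2|w|<1$. Hence $\Delta\subset\Omega_j$, and (F3) gives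
\[
|f(w)|\le\frac{\|f\|_{L^2(\Delta)}}{\sqrt\pi\,\kappa|w|}\le\frac{(2|w|)^nm_n}{\sqrt\pi\,\kappa|w|}\|f\|_H\qquad(n\ge0).
\]
Choose $n=\lfloor(4|w|)^{-\tau}\rfloor$. Then $n^\delta\le(4|w|)^{-1}$, so $m_n\le(n^\delta)^n\le(4|w|)^{-n}$ for $n\ge1$, and $m_0=1$. In both cases $(2|w|)^nm_n\le2^{-n}\le2\cdot2^{-(4|w|)^{-\tau}}$. Thus
\[
|f(w)|\le C\|f\|_H\,|w|^{-1}e^{-c|w|^{-\tau}}\quad(w\in\Sigma),\qquad c=4^{-\tau}\log2>0 .
\]

\emph{Step 3: the sector is too wide.} Put $p=\frac{5N}4$ and $\xi=(we^{-2\pi ij/N})^{-p}$. Since $p\cdot\frac{2\pi}{5N}=\frac\pi2$, this maps $\Sigma$ conformally onto $\{\operatorname{Re}\xi>0,\ |\xi|>2^p\}$. There $F(\xi)=f(w)$ satisfies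
\[
|F(\xi)|\le C\|f\|_H\,|\xi|^{1/p}e^{-c|\xi|^{6/5}},\qquad\text{because }\ \frac\tau p=\frac65 .
\]
Let $R=2^p+1$ and $B=\sup_{\operatorname{Re}\xi\ge R}|F|<\infty$. For $t>0$ the function $F(\xi)e^{t\xi}$ is bounded on $\operatorname{Re}\xi\ge R$, because $|e^{t\xi}|\le e^{t|\xi|}$ and $\frac65>1$. On the line $\operatorname{Re}\xi=R$ its modulus is at most $Be^{tR}$. By (F6), $|F(\xi)|\le Be^{-t(\operatorname{Re}\xi-R)}$ for $\operatorname{Re}\xi>R$. Letting $t\to\infty$ gives $F=0$ on this half-plane. So $f$ vanishes on an open subset of the connected set $\Omega_j$, hence on $\Omega_j$, for every $j$.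
\end{proof}

\begin{remark}\label{rem:tau}
Step 3 uses that $\tau$ exceeds $N$ (the value $p=\frac{5N}4$ lies between them). Suppose $H$ is defined with a $\delta$ for which $\tau=1/\delta<N$. The bound \eqref{eq:Lambda} still holds. Pick $\tau<\sigma<N$, and let $f=\exp(-w^{-\sigma})$ on $\Omega_0$ and $f=0$ on the other pieces. For $r_n=w^{-n}f$,
\[
\sum_nm_n^{-2}\|r_n\|^2_{\mathcal L}\le\int_{\Omega_0}|f|^2\Lambda(1/|w|)^2dA\le C\int_{\Omega_0}\exp\Big(4\delta|w|^{-\tau}-2\cos\frac{\pi\sigma}{2N}\,|w|^{-\sigma}\Big)dA<\infty .
\]
So $f\in H$ and Lemma~\ref{lem:quasi} fails. For $N\ge2$, rotating $f$ to $\Omega_1$ shows that the functions supported on $\Omega_0$ and those supported on $\Omega_1$ form two nonzero closed invariant subspaces with zero intersection.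
\end{remark}

\section{Every invariant subspace meets $H_0$}\label{sec:cut}

This is requirement (II). The growth \eqref{eq:resolvent} of the resolvent has order $\tau/N=\frac32$ and the decay \eqref{eq:h} of $h$ has order $\frac74$. The function $\exp(-(-z)^{-\sigma})$ decays on $\overline\Gamma$ for $0<\sigma<2$, so the step uses $\tau/N<2$.

\begin{lemma}\label{lem:cut}
If $M\ne\{0\}$ is a closed $T$-invariant subspace of $H$, then $M\cap H_0\ne\{0\}$.
\end{lemma}

\begin{proof}
Pick $0\ne f\in M$. The map $s\mapsto h(s)(s-T)^{-1}f$ is continuous on $\gamma\setminus\{0\}\subset\mathbb C\setminus K$ and takes values in $M$ by Proposition~\ref{prop:resolvent}. By \eqref{eq:h} and \eqref{eq:resolvent} its norm is at most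
\[
C\|f\|_H\,|s|^{-1}\exp\big(2\delta|s|^{-3/2}-c_1|s|^{-7/4}\big),
\]
which tends to $0$ as $s\to0$. So the map extends continuously to $\gamma$, and
\[
F=\frac1{2\pi i}\int_\gamma h(s)(s-T)^{-1}f\,ds
\]
is a limit in $H$ of Riemann sums that lie in $M$. Since $M$ is closed, $F\in M$. Point evaluations are continuous and $(s-T)^{-1}$ is multiplication by $1/(s-w^N)$, so for $w\in U$
\[
F(w)=f(w)\cdot\frac1{2\pi i}\int_\gamma\frac{h(s)}{s-w^N}\,ds .
\]
By Lemma~\ref{lem:geometry}(c), $F=0$ on every $\Omega_j$ and $F(w)=h(w^N)f(w)$ on $\Omega'$. By Lemma~\ref{lem:quasi}, $f$ is not identically zero on $\Omega'$, and $h$ has no zeros in $\Gamma$. Hence $0\ne F\in M\cap H_0$.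
\end{proof}

\section{Intersections on the petal and the end of the proof}\label{sec:petal}

It remains to prove (III). On $H_0$ all coefficients vanish, so the norm of $H$ becomes a weighted $L^2$-norm on the circle. The weight is singular at $\zeta=1$, so Beurling's theorem does not apply directly. An outer function absorbs the weight, provided its logarithm is integrable.

\begin{lemma}\label{lem:petal}
There is a linear isometry $Y:H_0\to H^2$ with $YTf=\chi^NYf$ for $f\in H_0$. Any two nonzero closed $T$-invariant subspaces $E_1,E_2\subset H_0$ have nonzero intersection.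
\end{lemma}

\begin{proof}
Let $f\in H_0$ and $k=f\circ\chi\in H^2$. By Lemma~\ref{lem:unique}, $R_nf=w^{-n}f$, which vanishes on the sectors, so $\chi^{-n}k\in H^2$ and $\|R_nf\|^2_{\mathcal L}=\int_{\mathbb T}|\chi|^{-2n}|k|^2dm$ by (F4). By monotone convergence,
\[
\|f\|_H^2=\int_{\mathbb T}|k|^2W\,dm,\qquad W=\sum_{n\ge0}m_n^{-2}|\chi|^{-2n}.
\]
On $\mathbb T\setminus\{1\}$ we have $1\le W\le\Lambda(1/|\chi|)^2\le C\exp(4\delta|\chi|^{-\tau})$ by \eqref{eq:Lambda}, and \eqref{eq:chi} gives
\[
|\chi|^{-\tau}=\Big|\frac{1-\zeta}2\Big|^{-\tau/(4N)}=\Big|\frac{1-\zeta}2\Big|^{-3/8}.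
\]
As $\frac38<1$, $\log W\in L^1(\mathbb T)$. Let $Q$ be the outer function with $|Q|^2=W$ almost everywhere, obtained from (F5) with $u=\frac12\log W$. Then $Qk$ lies in the Smirnov class and $\int_{\mathbb T}|Qk|^2dm=\|f\|_H^2$, so $Qk\in H^2$ by Smirnov's theorem. Thus $Yf=Q\cdot(f\circ\chi)$ is a linear isometry of $H_0$ into $H^2$, and $YTf=Q\chi^Nk=\chi^NYf$.

Since $Y$ is an isometry and $E_i$ is complete, $YE_i$ is a nonzero closed subspace of $H^2$, invariant under multiplication by $\chi^N$. By \eqref{eq:chi}, $\zeta=1-2(\chi^N)^4$ is a polynomial in $\chi^N$, so $YE_i$ is invariant under $M_\zeta$; the shape of the petal was chosen for this identity. Beurling's theorem gives $YE_i=\theta_iH^2$ with $\theta_i$ inner, and $0\ne\theta_1\theta_2\in YE_1\cap YE_2$. Write $\theta_1\theta_2=Yf_1=Yf_2$ with $f_i\in E_i$. Since $Y$ is injective, $0\neq f_1=f_2\in E_1\cap E_2$.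
\end{proof}

\begin{remark}
The integrability of $\log W$, which the estimate above gives whenever $\tau/N<4$, is necessary for the class not to be quasianalytic on the petal. If $0\ne f\in H_0$ and $k=f\circ\chi$, then $0\le\log W=\log(|k|^2W)-\log|k|^2\le|k|^2W-\log|k|^2$, and the right side is integrable by (F4). So $H_0=\{0\}$ whenever $\log W\notin L^1(\mathbb T)$.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $H$ and $T$ be as in Section~\ref{sec:space}, and let $M_1,M_2$ be nonzero closed $T$-invariant subspaces. By Lemma~\ref{lem:cut}, $E_i=M_i\cap H_0$ are nonzero closed $T$-invariant subspaces of $H_0$. By Lemma~\ref{lem:petal}, $\{0\}\ne E_1\cap E_2\subset M_1\cap M_2$. This proves (a). Part (b) is contained in Propositions~\ref{prop:index} and~\ref{prop:resolvent}.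
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{On the Cellular Indecomposable Property of Semi-Fredholm Operators},
\texttt{https://camath.fudan.edu.cn/\allowbreak cambcn/\allowbreak ch/\allowbreak reader/\allowbreak create\_pdf.aspx?\allowbreak file\_no=33B610\&flag=1}

\end{thebibliography}
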